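# Finite Model Property Without Independent Axioms

## Three theorems on independent axiomatizations

All logics below are normal modal logics in one modality. Here are the results; every term is explained right after.

**Theorem 1.** There is a normal modal logic $L$, containing $\mathrm{Alt}_2$ (every point has at most two successors), that has the finite model property but no independent axiomatization.

**Theorem 2.** There is a normal modal logic containing $\mathrm{K4}$ that has the finite model property but no independent axiomatization.

**Theorem 3.** Every normal extension of $\mathrm K\oplus\mathrm{Alt}_1$ is finitely axiomatizable, hence independently axiomatizable.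

A set of axioms is independent if none of its members can be derived from the others. A logic may be given by a very redundant axiom set and still possess another set of axioms, looking quite different, that is independent. So "no independent axiomatization" is a strong negative statement: whatever axiom set you choose, some axiom in it is superfluous.

The paper "On the Independent Axiomatizability of Modal and Intermediate Logics" shows that there are normal modal logics above $\mathrm{K4}=\mathrm K\oplus\{\Box p\to\Box\Box p\}$ and above $\mathrm{Grz}=\mathrm K\oplus\{\Box(\Box(p\to\Box p)\to p)\to p\}$, and also an intermediate logic, with no independent axiomatization. The logics constructed there all have rooted frames of infinite width and infinite depth. The problem posed there asks whether a modal or intermediate logic can have the finite model property and still have no independent axiomatization. Theorem 1 alone answers: yes, a modal logic can. Theorem 2 gives such a logic above $\mathrm{K4}$. Theorem 3 says that the number $2$ in Theorem 1 cannot be lowered: since $\mathrm K\oplus\mathrm{Alt}_n\subseteq\mathrm K\oplus\mathrm{Alt}_2$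 for $n\ge 2$, Theorems 1 and 3 together say that for $n\geq 1$ such logics exist among the normal extensions of $\mathrm K\oplus\mathrm{Alt}_n$ exactly when $n\ge2$. The variants above $\mathrm{Grz}$ and for intermediate logics are not settled here.

## Normal logics, frames and canonical models

Formulas are built from variables with the primitives $\neg,\wedge,\Diamond,\top$; the other connectives, $\bot$ and $\Box=\neg\Diamond\neg$ are abbreviations. A *constant* formula is one without variables. The modal depth of $\psi$ is written $\mathrm{md}(\psi)$.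

**Definition (normal logic).** A normal modal logic is a set of formulas that contains all classical tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, uniform substitution and necessitation ($\varphi/\Box\varphi$). The least one is $\mathrm K$, and $L_0\oplus\Gamma$ is the least normal logic containing $L_0\cup\Gamma$.

**Definition (independent axiomatization).** A set $\Gamma$ is independent if $\varphi\notin\mathrm K\oplus(\Gamma\setminus\{\varphi\})$ for every $\varphi\in\Gamma$. A logic $L$ has an independent axiomatization if $L=\mathrm K\oplus\Gamma$ for some independent $\Gamma$.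

For example, $\{\Box p\to p,\ \Box p\to\Box\Box p\}$ is independent: a reflexive non-transitive frame validates only the first formula, a single irreflexive point only the second. The set $\{\Box^n\bot:n\ge1\}$ is not independent, since $\Box\bot$ yields all the rest, but the logic it axiomatizes has the independent axiomatization $\{\Box\bot\}$. More generally, any logic with finitely many axioms is $\mathrm K\oplus\varphi$ for the conjunction $\varphi$ of the axioms, and then $\{\varphi\}$, or $\emptyset$ if $\varphi\in\mathrm K$, is an independent axiomatization. So only infinitely axiomatized logics can be interesting.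

**Definition (finite model property).** A logic $L$ has the finite model property (FMP) if it is the logic of some class of finite frames. Equivalently: every $\varphi\notin L$ is refuted on a finite frame that validates $L$.

**Definition ($\mathrm{Alt}_n$).** We take $\mathrm{Alt}_n$ to be $\bigwedge_{i\le n}\Diamond p_i\to\bigvee_{i<j\le n}\Diamond(p_i\wedge p_j)$. A frame validates it iff every point has at most $n$ successors: with at most $n$ successors two of the witnesses for $p_0,\dots,p_n$ coincide, and with $n+1$ distinct successors $z_0,\dots,z_n$ the valuation $p_i\mapsto\{z_i\}$ refutes it.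

Over $\mathrm K$, $\mathrm{Alt}_1$ is equivalent to $\Diamond p\to\Box p$: take $p_0=p$, $p_1=\neg p$ in one direction; in the other, $\Diamond p_0$ gives $\Box p_0$, which together with $\Diamond p_1$ gives $\Diamond(p_0\wedge p_1)$. Clearly $\mathrm K\oplus\mathrm{Alt}_2$ contains $\mathrm{Alt}_n$ for all $n\ge2$.

The tool throughout is the canonical model of a logic $S$: its points are the maximal $S$-consistent sets, and $wRz$ iff $\psi\in z$ implies $\Diamond\psi\in w$ for all $\psi$. We write $R(w)=\{z:wRz\}$. We use the textbook facts that $\Diamond\psi\in w$ iff $\psi\in z$ for some $z\in R(w)$, that $\varphi\in S$ iff $\varphi$ belongs to all points, and that $R$ is transitive if $S\supseteq\mathrm{K4}$. The canonical frame need not validate $S$; the next lemma is the substitute we need.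

**Lemma 4.** Let $Z\neq\emptyset$ be a set of points of the canonical model of $S$ with $R(z)\subseteq Z$ for all $z\in Z$. Let $\mathrm{Log}^*(Z)$ be the set of formulas all of whose substitution instances belong to every point of $Z$. Then $\mathrm{Log}^*(Z)$ is a normal logic containing $S$, and a constant formula is in $\mathrm{Log}^*(Z)$ iff it belongs to every point of $Z$.

**Proof.** All instances of formulas in $S$ are in $S$, hence in every point, so $S\subseteq\mathrm{Log}^*(Z)$. Closure under substitution and modus ponens is immediate. If $\varphi\in\mathrm{Log}^*(Z)$ and $s$ is a substitution, then for $z\in Z$ every $z'\in R(z)$ is in $Z$, so $s(\varphi)\in z'$; hence $\Box s(\varphi)=s(\Box\varphi)\in z$. A constant formula is its own only instance. ∎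

## At most one successor: chains, loops and Theorem 3

We begin with the simplest frames, in which a point has at most one successor. Here we can list everything by hand, and the outcome is that no example can exist.

Let $\Lambda=\mathrm K\oplus(\Diamond p\to\Box p)$ and let $L\supseteq\Lambda$ be normal. If $L$ is inconsistent, it is $\mathrm K\oplus\bot$; so let $L$ be consistent. Let $\mathrm{Ch}_n$ be the irreflexive chain $0\to1\to\dots\to n$ and let $\omega$ be the frame $i\to i+1$ on the natural numbers. Since $\mathrm{Ch}_n$ is (a copy of) a generated subframe of $\mathrm{Ch}_{n+1}$, the set $\{n:\mathrm{Ch}_n\models L\}$ is downward closed.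

**Step 1: canonical points are paths.** *We describe the subframe generated by a canonical point.* In the canonical model of an extension $S$ of $\Lambda$ a point $w$ has at most one successor: if $u\ne v$ were successors and $p\in u$, $p\notin v$, then $\Diamond p\in w$ but $\Box p\notin w$. So $w$ determines a path $w=w_0\to w_1\to\cdots$. If the set of points on the path is finite, each subset of it is defined by a formula (separate the finitely many distinct maximal consistent sets from each other). So for any valuation on the path there is a substitution $s$ such that $s(p)\in w_i$ iff $p$ is true at $w_i$; by induction the same holds for all formulas. Since $s(\chi)\in S$ for $\chi\in S$, the path, as a Kripke frame, validates $S$. A path that ends after $n$ steps has pairwise distinct points (a repetition would make it periodic), so it is a copy of $\mathrm{Ch}_n$.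

**Step 2: if all $\mathrm{Ch}_n\models L$, then $L=\Lambda$.** Let $\varphi\notin\Lambda$ have depth $d$. It fails at a canonical point $w_0$ of $\Lambda$. If the path ends, $\varphi$ fails on that chain. Otherwise copy the values of the variables from $w_0,\dots,w_d$ to $\mathrm{Ch}_d$; formulas of depth at most $d-i$ have the same value at $i$ as in $w_i$, so $\varphi$ fails at $0$. In both cases $\varphi\notin L$. Hence $L\subseteq\Lambda$.

From now on let $N$ be least with $\mathrm{Ch}_N\not\models L$.

**Step 3: long ending paths are excluded by one formula.** We have $\neg\Diamond^N\Box\bot\in L$, since a canonical point of $L$ containing $\Diamond^N\Box\bot$ would generate a copy of $\mathrm{Ch}_N$ validating $L$. And in the canonical model of any extension of $\Lambda\oplus\neg\Diamond^N\Box\bot$, an ending path has $n<N$ steps, for otherwise $\Diamond^N\Box\bot\in w_{n-N}$.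

**Step 4: if $\omega\models L$, then $L=\Lambda\oplus\neg\Diamond^N\Box\bot$.** If $\varphi$ is not in the right-hand side, it fails at a canonical point of it. If the path of that point ends, it is $\mathrm{Ch}_n$ with $n<N$, a frame for $L$. If it does not end, $\varphi$ fails at $0$ on $\omega$ with the valuation copied along $i\mapsto w_i$, and $\omega\models L$. So $\varphi\notin L$.

**Step 5: if $\omega\not\models L$, only finitely many finite frames matter.** Every point of $\omega$ generates a copy of $\omega$, so some $\psi\in L$, say of depth $d$, fails at $0$ under a valuation $\mathfrak V$. Put $L'=\Lambda\oplus\neg\Diamond^N\Box\bot\oplus\psi\subseteq L$ and let $L''\supseteq L'$ be normal. We claim that in the canonical model of $L''$ a non-ending path cannot have $w_0,\dots,w_d$ pairwise distinct. Otherwise choose $\theta_i\in w_i$ with $\theta_i\notin w_j$ for $j\neq i$ ($i,j\le d$) and put $s(p)=\bigvee\{\theta_i:i\le d,\ i\in\mathfrak V(p)\}$. By induction, $s(\chi)\in w_i$ iff $i\models\chi$, for subformulas $\chi$ of $\psi$ with $\mathrm{md}(\chi)\le d-i$; for $\chi=\Diamond\chi'$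 we have $i+1\le d$, and $w_{i+1}$, $i+1$ are the only successors. So $s(\psi)\notin w_0$, although $s(\psi)\in L''$, a contradiction.

So a non-ending path has at most $d$ distinct points, and an ending one at most $N$. Hence every canonical point of every normal $L''\supseteq L'$ generates one of finitely many (up to isomorphism) finite frames $F_1,\dots,F_r$, and by Step 1 this frame validates $L''$. For each $F_i\not\models L$ choose $\psi_i\in L$ refuted on $F_i$. Then $L=L'\oplus\{\psi_i\}$: let $L''$ be the right-hand side, so $L''\subseteq L$. If $\varphi\notin L''$, then $\varphi$ is refuted on some $F_i\models L''$. If $F_i\not\models L$, then $\psi_i\in L''$ would be both valid and refuted on $F_i$. So $F_i\models L$ and $\varphi\notin L$.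

In all cases $L$ is finitely axiomatizable, and so, as noted above, independently axiomatizable. This proves Theorem 3. ∎

## Increasing chains and the implication trick

Suppose now $L=L_0\oplus\{\varphi_0,\varphi_1,\dots\}$ where the axioms get stronger and stronger: $L_0\oplus\varphi_n$ contains $\varphi_0,\dots,\varphi_n$ but not $\varphi_{n+1}$. Then $\{\varphi_n\}$ is badly redundant. Is that enough to rule out independence?

For classical propositional theories, closed under modus ponens only, it is not. Given axioms $\varphi_0,\varphi_1,\dots$, discard each $\varphi_n$ that follows from the previous ones and replace the rest by $\psi_n=(\varphi_0\wedge\dots\wedge\varphi_{n-1})\to\varphi_n$. These are independent: take a valuation that makes $\varphi_0,\dots,\varphi_{n-1}$ true and $\varphi_n$ false. It makes $\psi_n$ false, $\psi_m$ true for $m<n$ since $\varphi_m$ is true, and $\psi_m$ true for $m>n$ since its premise contains the false $\varphi_n$.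

For modal logics the last step is the one that breaks. A frame refuting $\varphi_n$ refutes it at some point under some valuation; at another point $\varphi_n$ may hold, and there $\psi_m$ may well fail. This suggests looking for the opposite extreme: axioms such that wherever $\varphi_n$ fails, some other $\varphi_m$ fails at a place where $\varphi_n$ has already become true. In other words: adding $\varphi_n$ should never finish the job. The next lemma says that this is all one needs.

**Lemma 5.** Let $L_0=\mathrm K\oplus\sigma$ be finitely axiomatizable, $(\varphi_n)_{n<\omega}$ formulas (indexed by a countable set in any enumeration), and $L=L_0\oplus\{\varphi_n:n<\omega\}$. Suppose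

(a) $L\neq L_0$;

(b) for every normal $S\supseteq L_0$ and every $n$ with $\varphi_n\notin S$ there is $m$ with $\varphi_m\notin S\oplus\varphi_n$.

Then $L$ has no independent axiomatization.

**Proof.** **Step 1: finitely many $\varphi_i$ never reach $L$.** *We claim that if $L_0\subseteq S\subsetneq L$, then $S_N:=S\oplus\{\varphi_i:i<N\}\ne L$ for all $N$.* Induct on $N$. For $N=0$, $S_0=S\ne L$. Let $S_j\neq L$. If $\varphi_j\in S_j$, then $S_{j+1}=S_j\neq L$. If not, (b) applied to $S_j$ gives $\varphi_m\notin S_j\oplus\varphi_j=S_{j+1}$, so $S_{j+1}\neq L$.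

**Step 2: one axiom is worth only finitely many $\varphi_i$.** *We derive a contradiction from an independent $\Gamma$ with $L=\mathrm K\oplus\Gamma$.* A derivation uses finitely many axioms, so there is a finite $\Gamma_0\subseteq\Gamma$ with $\sigma\in\mathrm K\oplus\Gamma_0$.

If $\Gamma=\Gamma_0$, then $\Gamma$ is finite, so $\Gamma\subseteq L_0\oplus\{\varphi_i:i<N\}$ for some $N$, and the latter logic equals $L$. This contradicts Step 1 for $S=L_0$, which is properly contained in $L$ by (a).

Otherwise pick $\gamma\in\Gamma\setminus\Gamma_0$ and put $S=\mathrm K\oplus(\Gamma\setminus\{\gamma\})$. Then $L_0\subseteq S$ since $\Gamma_0\subseteq\Gamma\setminus\{\gamma\}$, and $S\subsetneq L$ since $\gamma\notin S$ by independence. As $\gamma\in L$, we have $\gamma\in L_0\oplus\{\varphi_i:i<N\}$ for some $N$, whence $S\oplus\{\varphi_i:i<N\}=L$. This contradicts Step 1. ∎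

So we need a finitely axiomatizable $L_0$ and a "baton": a failure of $\varphi_n$ passes to a failure of some $\varphi_m$ at a place from which the failure of $\varphi_n$ can no longer be seen. The FMP then has to be arranged on top.

## The ladder logic with two successors

Consider the infinite frame $\mathfrak A$ with points $x_k,y_k,d_k$ ($k\ge0$) and arrows
$$x_k\to x_{k+1},\qquad x_k\to y_k,\qquad y_{k+1}\to y_k,\qquad y_k\to d_k .$$
The $d$'s are dead ends that serve to mark the $y$'s. From $y_k$ one can walk down exactly $k$ steps among the $y$'s. So $x_k$ "shows the number $k$", and walking along the $x$'s the number increases and never returns. We axiomatize this.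

Let $\delta:=\Box\bot$, $\eta:=\Diamond\delta$, $\xi:=\Diamond\top\wedge\neg\Diamond\delta$. Every point of every frame satisfies exactly one of them. In $\mathfrak A$ they hold exactly at the $d$'s, $y$'s and $x$'s. Let $L_0$ be $\mathrm K$ plus

* (A1) $\xi\wedge\Diamond(\xi\wedge p)\to\Box(\xi\to p)$
* (A2) $\xi\wedge\Diamond(\eta\wedge p)\to\Box(\eta\to p)$
* (A3) $\eta\to\Box(\eta\vee\delta)$
* (A4) $\eta\wedge\Diamond(\eta\wedge p)\to\Box(\eta\to p)$
* (A5) $\Diamond(\delta\wedge p)\to\Box(\delta\to p)$
* (A6) $\xi\to\Diamond\xi\wedge\Diamond\eta$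
* (A7) $\xi\wedge\Diamond(\eta\wedge p)\to\Diamond(\xi\wedge\Diamond(\eta\wedge\Diamond(\eta\wedge p)))$.

(A1), (A2), (A4), (A5) say that successors of a given kind are unique, (A6) that some exist, and (A7) that the square $x\to y$, $x\to x'\to y'\to y$ closes. Put
$$\varepsilon_0:=\eta\wedge\neg\Diamond\eta,\quad \varepsilon_{n+1}:=\eta\wedge\Diamond\varepsilon_n,\quad \alpha_n:=\xi\wedge\Diamond\varepsilon_n,\quad L:=L_0\oplus\{\neg\alpha_n:n<\omega\}.$$

**Lemma 6.**

1. $L_0\vdash\alpha_n\to\Diamond\alpha_{n+1}$ and $L_0\vdash\alpha_n\to\Box(\xi\to\alpha_{n+1})$.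
2. For $k\neq m$: $L_0\vdash\neg(\varepsilon_k\wedge\varepsilon_m)$ and $L_0\vdash\neg(\alpha_k\wedge\alpha_m)$.
3. In the canonical frame of any $S\supseteq L_0$, a $\xi$-point has exactly one $\xi$-successor, exactly one $\eta$-successor and no others; an $\eta$-point has exactly one $\delta$-successor, at most one $\eta$-successor and no others; a $\delta$-point has no successors. Hence $\mathrm{Alt}_2\in L_0$.
4. In such a frame let $w\ni\xi$ have $\xi$-successor $w'$ and $\eta$-successor $y$, and let $y'$ be the $\eta$-successor of $w'$. Then $y$ is the $\eta$-successor of $y'$.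

**Proof.** (1) Take (A7) with $p:=\varepsilon_n$. As $\varepsilon_n$ implies $\eta$, its premise is $\alpha_n$ and its conclusion is $\Diamond(\xi\wedge\Diamond\varepsilon_{n+1})=\Diamond\alpha_{n+1}$. Then (A1) with $p:=\alpha_{n+1}$ gives the second formula.

(2) Let $k<m$ and induct on $k$. For $k=0$: $\varepsilon_m$ implies $\Diamond\eta$, $\varepsilon_0$ implies $\neg\Diamond\eta$. For $k>0$: $\varepsilon_k$ implies $\Diamond\varepsilon_{k-1}$, so by (A4) $\Box(\eta\to\varepsilon_{k-1})$, and with $\Diamond\varepsilon_{m-1}$ we get $\Diamond(\varepsilon_{k-1}\wedge\varepsilon_{m-1})$, which is impossible by induction. In the same way, $\alpha_k\wedge\alpha_m$ implies by (A2) $\Diamond(\varepsilon_k\wedge\varepsilon_m)$, which is impossible.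

(3) A $\xi$-point has no $\delta$-successor by definition, and it has a $\xi$- and an $\eta$-successor by (A6). If it had distinct $\xi$-successors $u,v$, take $p\in u$ with $p\notin v$; then $\Diamond(\xi\wedge p)$ holds but $\Box(\xi\to p)$ fails, contradicting the instance of (A1) for the formula $p$. In the same way (A2) gives uniqueness of the $\eta$-successor. An $\eta$-point has a $\delta$-successor by definition, only one by (A5), at most one $\eta$-successor by (A4), and no other successors by (A3). The claim on $\delta$-points is the definition. So every point of the canonical frame of $L_0$ has at most two successors; this frame validates $\mathrm{Alt}_2$, so $\mathrm{Alt}_2$ belongs to all its points and hence to $L_0$.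

(4) Let $p\in y$. Then $\Diamond(\eta\wedge p)\in w$, so (A7) and the uniqueness of $w'$ and $y'$ give $\Diamond(\eta\wedge p)\in y'$. So $y'$ has an $\eta$-successor; it is unique, so it contains every $p\in y$, and hence equals $y$. ∎

Let us see what the implication trick does here. By Lemma 6(1), $\neg\alpha_n$ yields $\neg\alpha_{n-1}$ (from $\Box\neg\alpha_n$), so the axioms get stronger with $n$. But by Lemma 6(2), $\alpha_n$ implies $\neg\alpha_k$ for all $k<n$, so over $L_0$ the formula $(\neg\alpha_0\wedge\dots\wedge\neg\alpha_{n-1})\to\neg\alpha_n$ is equivalent to $\neg\alpha_n$ itself. The trick returns the redundant axioms unchanged.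

**Proposition 7.** $L$ has no independent axiomatization.

**Proof.** *We check (a) and (b) of Lemma 5 for $\varphi_n=\neg\alpha_n$.*

**Condition (a).** In $\mathfrak A$ each $x_k$ has one $\xi$- and one $\eta$-successor and no others, each $y_k$ has one $\delta$-successor, at most one $\eta$-successor and no others, and the $d_k$ have none. So (A1)–(A6) are valid. (A7) is valid since the $\eta$-successor of $x_k$ is $y_k$ and $x_k\to x_{k+1}\to y_{k+1}\to y_k$. Finally $y_0\models\varepsilon_0$, so $x_0\models\alpha_0$, and $\neg\alpha_0\in L\setminus L_0$.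

**Condition (b).** Let $S\supseteq L_0$ and $\neg\alpha_n\notin S$. In the canonical model of $S$ take $w\ni\alpha_n$ and, by Lemma 6(1), $z\in R(w)$ with $\alpha_{n+1}\in z$. Let $Z$ be the set of points reachable from $z$ in finitely many (possibly zero) steps. A successor of an $\alpha_k$-point contains $\eta$, or contains $\xi$ and then $\alpha_{k+1}$. A successor of an $\eta$-point contains $\eta$ or $\delta$, and $\delta$-points have no successors. So every point of $Z$ contains $\eta$, or $\delta$, or some $\alpha_k$ with $k\ge n+1$. By Lemma 6(2), and since $\alpha_n$ implies $\xi$, no point of $Z$ contains $\alpha_n$. By Lemma 4, $\mathrm{Log}^*(Z)\supseteq S\oplus\neg\alpha_n$, while $\neg\alpha_{n+1}\notin\mathrm{Log}^*(Z)$. So $\neg\alpha_{n+1}\notin S\oplus\neg\alpha_n$. ∎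

## Closing the ladder modulo $N$

Now the FMP. Given $\varphi\notin L$ we have a canonical point $w\not\ni\varphi$, and around it a picture like $\mathfrak A$. The obvious attempt is to cut this picture off beyond the modal depth of $\varphi$. It fails twice. The last $x$ has no $\xi$-successor, against (A6). And if we let the chain of $y$'s end somewhere, then $\varepsilon_0$ holds at its end, $\varepsilon_n$ holds at the $y$ that lies $n$ steps above, and the $x$ pointing to that $y$ satisfies $\alpha_n$, so the frame does not validate $L$. Both chains have to go on forever in a finite frame. The relation $x_i\to x_{i+1}\to y_{i+1}\to y_i$ still makes sense if indices are taken modulo $N$, and this is the way out. Consider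

* $\mathrm{Fr}_N$ ($N\ge1$): points $x_i,y_i,d_i$ ($i\in\mathbb Z/N$), with $x_i\to x_{i+1},y_i$ and $y_i\to y_{i-1},d_i$;
* $\mathrm{Ch}^\eta_m$ ($m\ge0$): points $y_i,d_i$ ($0\le i\le m$), with $y_i\to d_i$ and $y_{i+1}\to y_i$.

**Step 1: these are frames for $L$.** In both, $\xi,\eta,\delta$ hold exactly at the $x$'s, $y$'s, $d$'s. Each $x_i$ has exactly one $\xi$- and one $\eta$-successor and no others, and each $y_i$ has exactly one $\delta$-successor, at most one $\eta$-successor and no others. So (A1)–(A6) are valid. (A7) is valid in $\mathrm{Fr}_N$ because $x_i\to x_{i+1}\to y_{i+1}\to y_i$, and trivially in $\mathrm{Ch}^\eta_m$, which has no $\xi$-points. In $\mathrm{Fr}_N$ every $\eta$-point sees an $\eta$-point, so $\varepsilon_0$, and hence every $\varepsilon_n$ and $\alpha_n$, is false everywhere. In $\mathrm{Ch}^\eta_m$ the $\alpha_n$ are false since they imply $\xi$.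

**Step 2: the canonical picture.** *We read off what lies above and below a point refuting $\varphi$.* Let $\varphi\notin L$ have modal depth $h$, and choose a point $w\not\ni\varphi$ of the canonical model of $L$.

*Case $\delta\in w$.* Then $w$ has no successors, and $\varphi$ fails at $d_0$ of $\mathrm{Ch}^\eta_0$ if the variables have at $d_0$ the values they have in $w$.

*Case $\eta\in w$, and the chain of iterated $\eta$-successors of $w$ ends after $m$ steps.* Write it as $w=u_m,u_{m-1},\dots,u_0$, where $u_0$ has no $\eta$-successor, and let $e_i$ be the $\delta$-successor of $u_i$. Define $f$ on $\mathrm{Ch}^\eta_m$ by $f(y_i)=u_i$, $f(d_i)=e_i$; it need not be injective. By Lemma 6(3), $f$ maps $R(a)$ onto $R(f(a))$ for every $a$. So if a variable $p$ is true at $a$ iff $p\in f(a)$, then by induction $a\models\psi$ iff $\psi\in f(a)$ for all $\psi$. Hence $\varphi$ fails at $y_m$.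

*Case $\eta\in w$, and this chain is infinite.* Write it as $y^h=w,\,y^{h-1},\,y^{h-2},\dots$ and let $d^j$ be the $\delta$-successor of $y^j$ ($j\le h$).

*Case $\xi\in w$.* Let $x^0=w$, let $x^{k+1}$ be the $\xi$-successor of $x^k$, and $y^k$ the $\eta$-successor of $x^k$ ($k\ge0$). By Lemma 6(4), $y^k$ is the $\eta$-successor of $y^{k+1}$. The chain of $\eta$-successors starting at $y^0$ is infinite: if it ended after $n$ steps, then $\varepsilon_n\in y^0$ and $\alpha_n\in w$, contradicting $\neg\alpha_n\in L\subseteq w$. Write its members after $y^0$ as $y^{-1},y^{-2},\dots$, and let $d^j$ be the $\delta$-successor of $y^j$ ($j\in\mathbb Z$).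

**Step 3: copying into $\mathrm{Fr}_N$.** *We treat the last two cases.* Let $N=2h+1$, so that the indices $-h,\dots,h$ are distinct modulo $N$. On $\mathrm{Fr}_N$ let $y_j,d_j$ ($-h\le j\le h$) and, if $\xi\in w$, $x_i$ ($0\le i\le h$) copy the values of the variables at $y^j,d^j,x^i$; put arbitrary values elsewhere. By induction on $\psi$:

* for $-h\le j\le h$: $d_j\models\psi$ iff $\psi\in d^j$;
* if $-h\le j\le h$ and $\mathrm{md}(\psi)\le h+j$, then $y_j\models\psi$ iff $\psi\in y^j$;
* if $\xi\in w$, $0\le i\le h$ and $\mathrm{md}(\psi)\le h-i$, then $x_i\models\psi$ iff $\psi\in x^i$.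

Only $\psi=\Diamond\psi'$ needs comment. The points $d_j$ and $d^j$ have no successors. At $y_j$, $\mathrm{md}(\psi)\ge1$ forces $j-1\ge-h$, and $\mathrm{md}(\psi')\le h+(j-1)$; the successors are $y_{j-1},d_j$ and $y^{j-1},d^j$ respectively. At $x_i$, $\mathrm{md}(\psi)\ge 1$ forces $i+1\le h$, and $\mathrm{md}(\psi')\le h-(i+1)\le h+i$; the successors are $x_{i+1},y_i$ and $x^{i+1},y^i$ respectively. So the place where the ladder is glued, $y_{-h}\to y_h$, is never reached within the depth that is left. Thus $\varphi$ fails at $y_h$ if $\eta\in w$, and at $x_0$ if $\xi\in w$.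

Every $\varphi\notin L$ is refuted on a finite frame for $L$, so $L$ has the FMP. With Proposition 7 and Lemma 6(3) this proves Theorem 1. ∎

## Transitive frames: why one counter is not enough

Above $\mathrm{K4}$ the uniqueness axioms are not available: a point sees everything its successors see. Numbers will now be measured by levels in a linear part of the frame, and the baton will be passed by an axiom that says explicitly that the old number is lost. Consider the constants
$$o:=\neg\Diamond\top,\quad \mathsf E:=\Diamond\top\wedge\neg\Diamond o,\quad \mathsf D:=o\vee(\Diamond o\wedge\neg\Diamond\mathsf E),\quad \mathsf M:=\Diamond o\wedge\Diamond\mathsf E,\quad \mathsf V:=\mathsf M\wedge\neg\Diamond\mathsf M$$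
and the abbreviations
$$p^+:=\mathsf D\wedge\Diamond(\mathsf D\wedge p),\qquad \mathrm{lev}(p):=\Diamond(\mathsf D\wedge p)\wedge\neg\Diamond(\mathsf D\wedge\Diamond(\mathsf D\wedge p)),\qquad \delta_0:=o,\ \ \delta_{k+1}:=\delta_k^+ ,$$
and the axiom

* (lin) $\Diamond(\mathsf D\wedge p)\wedge\Diamond(\mathsf D\wedge q)\to\Diamond(\mathsf D\wedge p\wedge q)\vee\Diamond(\mathsf D\wedge p\wedge\Diamond q)\vee\Diamond(\mathsf D\wedge q\wedge\Diamond p)$.

**Lemma 8.** Over $\mathrm{K4}$ every point satisfies exactly one of $\mathsf D,\mathsf E,\mathsf M$; $\mathsf D$-points see only $\mathsf D$-points, $\mathsf E$-points only $\mathsf E$-points, $\mathsf V$-points only $\mathsf D$- and $\mathsf E$-points. A $\mathsf D$-point satisfies $o$ or $\Diamond o$.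

**Proof.** A dead end satisfies only $\mathsf D$. A point that is not a dead end satisfies only $\mathsf E$ if it sees no $o$; if it sees $o$, it satisfies only $\mathsf M$ or only $\mathsf D$ according to whether it sees $\mathsf E$. If a $\mathsf D$-point sees $z$, it satisfies $\neg\Diamond\mathsf E$, so $z$ is not $\mathsf E$, and by transitivity $z$ does not see $\mathsf E$, so $z$ is not $\mathsf M$. If an $\mathsf E$-point sees $z$, then $z$ is not $o$ and, by transitivity, does not see $o$; so $z$ is $\mathsf E$. The rest is in the definitions. ∎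

Capital letters $P,Q$ stand for arbitrary sets of points as values of $p,q$, and $P^+$ for the corresponding value of $p^+$: the $\mathsf D$-points that see a $\mathsf D$-point in $P$. To see what $\mathrm{lev}$ measures, let the $\mathsf D$-points of a frame be $d_\beta$, where $\beta$ runs over a limit ordinal, $d_\beta$ seeing exactly the $d_{\beta'}$ with $\beta'<\beta$. Write $\min P$ for the least $\beta$ with $d_\beta\in P$. At a point whose visible $\mathsf D$-points are the $d_\beta$ with $\beta\le\gamma$, the formula $\mathrm{lev}(P)$ says that some visible $\mathsf D$-point is in $P$ and that no visible $\mathsf D$-point sees one in $P$. As $d_\gamma$ sees all the others,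
$$\mathrm{lev}(P)\ \text{holds there iff}\ P\cap\{d_\beta:\beta\le\gamma\}=\{d_\gamma\},\ \text{that is, iff}\ \gamma=\min P. \tag{1}$$
Moreover $\min P^+=\min P+1$ and $\min\delta_k=k$.

The natural first attempt uses one counter. Let $\mathsf W:=\mathsf M\wedge\Diamond\mathsf V$, $\beta_n:=\mathsf W\wedge\Diamond(\mathsf V\wedge\mathrm{lev}(\delta_n))$, let $L^1_0$ be $\mathrm{K4}$ plus (lin) and

* (r) $\mathsf W\wedge\Diamond(\mathsf V\wedge\mathrm{lev}(p))\to\Diamond\big(\mathsf W\wedge\Diamond(\mathsf V\wedge\mathrm{lev}(p^+))\wedge\neg\Diamond(\mathsf V\wedge\mathrm{lev}(p))\big)$,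

and let $L^1:=L^1_0\oplus\{\neg\beta_n:n<\omega\}$. The first half of the programme works. For (b) of Lemma 5, (r) with $p=\delta_n$ gives $\beta_n\to\Diamond(\beta_{n+1}\wedge\neg\Diamond(\mathsf V\wedge\mathrm{lev}(\delta_n)))$. If $\beta_n\in w$ in the canonical model of $S\supseteq L_0^1$, take $z\in R(w)$ containing $\beta_{n+1}\wedge\neg\Diamond(\mathsf V\wedge\mathrm{lev}(\delta_n))$ and $Z=\{z\}\cup R(z)$. By transitivity, no point of $Z$ contains $\beta_n$, while $\beta_{n+1}\in z$, and Lemma 4 finishes. For (a), take a reflexive point $e$ and irreflexive $d_k,v_t,w_t$ ($k,t<\omega$): $d_k$ sees the $d_j$ with $j<k$; $v_t$ sees $e$ and the $d_j$ with $j\le t$; $w_t$ sees $e$, all $d_k$, all $v_s$ with $s\ge t$ and all $w_s$ with $s>t$. The constants $\mathsf E,\mathsf D,\mathsf V,\mathsf W$ hold exactly at $e$, the $d$'s, $v$'s, $w$'s. By (1), $v_s\models\mathrm{lev}(P)$ iff $s=\min P$; so if $w_t$ sees $v_s\models\mathrm{lev}(P)$, then $w_{s+1}\in R(w_t)$ sees $v_{s+1}\models\mathrm{lev}(P^+)$ and does not see $v_s$, the only $\mathsf V$-point with $\mathrm{lev}(P)$. So (r) holds,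 (lin) holds since distinct $d$'s are comparable, and $w_0\models\beta_0$.

The FMP fails, however. On a finite $L^1_0$-frame the formula $\mathsf W\wedge\Diamond(\mathsf V\wedge\mathrm{lev}(p))$ can never be satisfied: if $w_0$ satisfies it for $p=P_0$, put $P_{r+1}=P_r^+$, and (r) gives $w_0Rw_1R\cdots$ with $w_r\models\Diamond(\mathsf V\wedge\mathrm{lev}(P_r))$ and, by transitivity, $w_s\not\models\Diamond(\mathsf V\wedge\mathrm{lev}(P_r))$ for all $s>r$; these are infinitely many distinct points. Yet the formula is consistent with $L^1$. Take the frame of the previous paragraph, but with $d_\beta$ for all $\beta<\omega+\omega$, and let $v_t$ see $e$ and the $d_\beta$ with $\beta\le\omega+t$. The argument for $L^1_0$ is unchanged, with $\omega+s$ in place of $s$ as the level of $v_s$. No $v_t$ satisfies $\mathrm{lev}(\delta_n)$, since $\min\delta_n=n\ne\omega+t$; so all $\neg\beta_n$ are valid. And $w_0\models\mathsf W\wedge\Diamond(\mathsf V\wedge\mathrm{lev}(p))$ with $p$ true exactly at $d_\omega$. So $\neg(\mathsf W\wedge\Diamond(\mathsf V\wedge\mathrm{lev}(p)))\notin L^1$, although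 it is valid on all finite frames for $L^1$.

The point of failure is clear. The axioms $\neg\beta_n$ can stop the climb only at the finite levels, while (r) keeps it going from every level, including the infinite ones. We need a climb that starts only when something has been counted *down* to the bottom. From a finite level the countdown reaches $0$. From $\omega+1$ it goes to $\omega$ and is stuck there, because $\omega$ is not of the form $\beta+1$. So we use two counters: the second one runs down, and only when it reaches $0$ the first one goes up by one.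

## The two-counter logic

Keep the constants and abbreviations of the last section and add
$$\mathsf Y:=\mathsf M\wedge\Diamond\mathsf V\wedge\neg\Diamond(\mathsf M\wedge\neg\mathsf V),\qquad \mathsf X:=\mathsf M\wedge\Diamond\mathsf Y,\qquad \mathrm{pos}(p,q):=\mathsf Y\wedge\mathrm{lev}(p)\wedge\Diamond(\mathsf V\wedge\mathrm{lev}(q)).$$
Over $\mathrm{K4}$, $\mathsf Y$-points see only $\mathsf D$-, $\mathsf E$- and $\mathsf V$-points. The constants $\mathsf V,\mathsf Y,\mathsf X$ are pairwise inconsistent: $\mathsf V$-points see no $\mathsf M$, while $\mathsf Y$- and $\mathsf X$-points do; and $\mathsf X$-points see a $\mathsf Y$-point, which is $\mathsf M\wedge\neg\mathsf V$, while $\mathsf Y$-points do not see such points. Let $L_0$ be $\mathrm{K4}$ plus (lin) and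

* (u) $\mathsf Y\wedge\Diamond(\mathsf V\wedge\mathrm{lev}(q))\to\Box(\mathsf V\to\mathrm{lev}(q))$
* (r1) $\mathsf X\wedge\Diamond\,\mathrm{pos}(p,q^+)\to\Diamond\big(\mathsf X\wedge\Diamond\,\mathrm{pos}(p,q)\wedge\neg\Diamond\,\mathrm{pos}(p,q^+)\big)$
* (r2) $\mathsf X\wedge\Diamond\,\mathrm{pos}(p,o)\to\Diamond\big(\mathsf X\wedge\Diamond\,\mathrm{pos}(p^+,p^+)\wedge\neg\Diamond\,\mathrm{pos}(p,o)\big)$.

For $n,i<\omega$ let $\mathsf y_{n,i}:=\mathrm{pos}(\delta_n,\delta_i)$, $\alpha_{n,i}:=\mathsf X\wedge\Diamond\mathsf y_{n,i}$, and $L:=L_0\oplus\{\neg\alpha_{n,i}:n,i<\omega\}$. Define the next pair by $(n,i+1)'=(n,i)$ and $(n,0)'=(n+1,n+1)$. By (r1) with $p=\delta_n,q=\delta_i$ and (r2) with $p=\delta_n$, for every pair $c$: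
$$L_0\vdash\alpha_c\to\Diamond(\alpha_{c'}\wedge\neg\Diamond\mathsf y_c).\tag{2}$$

**Proposition 9.** $L$ has no independent axiomatization.

**Proof.** *We check (b), then (a), of Lemma 5 for the formulas $\neg\alpha_c$.*

**Condition (b).** Let $S\supseteq L_0$ be normal, $\neg\alpha_c\notin S$. In the canonical model of $S$ take $w\ni\alpha_c$ and, by (2), $z\in R(w)$ containing $\alpha_{c'}\wedge\neg\Diamond\mathsf y_c$. Let $Z=\{z\}\cup R(z)$. By transitivity $Z$ is closed under $R$ and no point of $Z$ contains $\Diamond\mathsf y_c$. So by Lemma 4, $\neg\alpha_c\in\mathrm{Log}^*(Z)\supseteq S$ while $\neg\alpha_{c'}\notin\mathrm{Log}^*(Z)$. Hence $\neg\alpha_{c'}\notin S\oplus\neg\alpha_c$.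

**Condition (a).** Let $c_0=(0,0)$, $c_{t+1}=c_t'$; the sequence is $(0,0),(1,1),(1,0),(2,2),(2,1),(2,0),\dots$, consisting of pairwise distinct pairs $(n,i)$ with $i\le n$. Let $\mathfrak A$ have a reflexive point $e$ and irreflexive points $d_k,v_k,y_t,x_t$ ($k,t<\omega$) such that

* $d_k$ sees the $d_j$ with $j<k$;
* $v_k$ sees $e$ and the $d_j$ with $j\le k$;
* $y_t$, where $c_t=(n,i)$, sees $e$, $v_i$ and the $d_j$ with $j\le n$;
* $x_t$ sees $e$, all $d_k$, all $v_k$, all $y_s$ with $s\ge t$ and all $x_s$ with $s>t$.

This is transitive (for $y_t$ because $i\le n$), and $\mathsf E,\mathsf D,\mathsf V,\mathsf Y,\mathsf X$ hold exactly at $e$, the $d$'s, $v$'s, $y$'s, $x$'s. (lin) holds since distinct $d$'s are comparable, and (u) since each $y_t$ sees only one $\mathsf V$-point. By (1), $y_s$ with $c_s=(n,i)$ satisfies $\mathrm{pos}(P,Q)$ iff $n=\min P$ and $i=\min Q$; so for given $P,Q$ at most one $y_s$ does.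

For (r1), let $x_t$ see $y_s\models\mathrm{pos}(P,Q^+)$ with $c_s=(n,i)$. Then $n=\min P$ and $i=\min Q^+=\min Q+1$. The point $x_{s+1}\in R(x_t)$ sees $y_{s+1}$, where $c_{s+1}=(n,i-1)$, so $y_{s+1}\models\mathrm{pos}(P,Q)$; and $x_{s+1}$ does not see $y_s$, the only point satisfying $\mathrm{pos}(P,Q^+)$. For (r2), let $x_t$ see $y_s\models\mathrm{pos}(P,o)$. Then $c_s=(n,0)$ with $n=\min P$, and $c_{s+1}=(n+1,n+1)$ with $n+1=\min P^+$. So $x_{s+1}\in R(x_t)$ sees $y_{s+1}\models\mathrm{pos}(P^+,P^+)$ and does not see $y_s$, the only point satisfying $\mathrm{pos}(P,o)$. At points other than the $x$'s (r1) and (r2) hold trivially.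

So $\mathfrak A\models L_0$. As $\min\delta_k=k$ and $c_0=(0,0)$, $y_0\models\mathsf y_{0,0}$ and $x_0\models\alpha_{0,0}$. Hence $\neg\alpha_{0,0}\in L\setminus L_0$. ∎

**Proposition 10.** Every finite frame for $L_0$ is a frame for $L$.

**Proof.** If $\alpha_c$ held at a point $w_0$ of a finite $L_0$-frame, (2) would give $w_0Rw_1R\cdots$ and pairs $b_0=c$, $b_{r+1}=b_r'$ with $w_r\models\Diamond\mathsf y_{b_r}$ and, by transitivity, $w_s\models\neg\Diamond\mathsf y_{b_r}$ for all $s>r$. So the $w_r$ would be infinitely many distinct points. ∎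

So for the FMP it suffices to refute each $\varphi\notin L$ on a finite $L_0$-frame. Unlike in the one-counter logic, such frames can contain $\mathsf X$-points seeing points with $\mathrm{pos}(P,Q)$. Take a dead end $d_0$, a reflexive $c$ seeing $c,d_0$, an irreflexive $b$ seeing $c,d_0$, a reflexive $e$ seeing only itself, and irreflexive points $v$ seeing $e,b,c,d_0$; $y$ seeing $v,e,b,c,d_0$; $x$ seeing everything except $x$. Then $d_0,c,b$ are $\mathsf D$, and $v,y,x$ are $\mathsf V,\mathsf Y,\mathsf X$. With $P=Q=\{b\}$ we have $y\models\mathrm{pos}(P,Q)$. Axiom (lin) holds since $d_0,c,b$ are pairwise comparable, and (u) holds since there is only one $\mathsf V$-point. If $y$ satisfied $\mathrm{pos}(P,Q^+)$, then $Q^+\cap\{d_0,c,b\}=\{b\}$, so $b$ sees a point of $Q$, which is $c$ or $d_0$; but $c$ sees both of these, so $c\in Q^+$. So the premise of (r1) is never true; nor is that of (r2), since $v\not\models\mathrm{lev}(o)$. The countdown is stuck above the reflexive point $c$, the finite stand-in for a limit level.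

## The linear part of the canonical model and its levels

Fix $\varphi\notin L$, a point $w_0\not\ni\varphi$ of the canonical model of $L$, and $G=\{w_0\}\cup R(w_0)$. From now on $R$ is restricted to $G$, which is closed under $R$. Let $\Sigma$ be finite, closed under subformulas, and contain $\varphi$ and $o,\mathsf E,\mathsf D,\mathsf M,\mathsf V,\mathsf Y,\mathsf X$. Put $\Theta:=\{\chi:\Diamond\chi\in\Sigma\}$; so $\Theta\subseteq\Sigma$, and $o\in\Theta$ since $\Diamond o$ is a subformula of $\mathsf E$. Let $D_G=\{w\in G:\mathsf D\in w\}$; if it is empty, everything concerning it below is vacuous.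

The plan is to compress $D_G$ to a finite chain $D_F$ of irreflexive points and clusters, and to filtrate the rest. The axioms of $L_0$ must hold in the finite frame for *arbitrary* sets $P,Q$. So the levels that an arbitrary set can mark in the finite frame must be levels that formulas can mark in $G$. The irreflexive points we keep will be chosen with this in mind.

**Lemma 11.** Distinct $d,d'\in D_G$ satisfy $dRd'$ or $d'Rd$.

**Proof.** If $w_0\in\{d,d'\}$ this is clear. Otherwise $d,d'\in R(w_0)$. If the claim fails, there are $a\in d\setminus d'$, $\Box b\in d$ with $b\notin d'$, and $\Box c\in d'$ with $c\notin d$. Put $p=a\wedge\Box b\wedge\neg c\in d$ and $q=\neg a\wedge\neg b\wedge\Box c\in d'$. Then (lin) at $w_0$ gives one of three disjuncts, each of which is inconsistent: $p\wedge q$ because of $a$, $p\wedge\Diamond q$ because of $b$, $q\wedge\Diamond p$ because of $c$. ∎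

**Types.** *We sort $D_G$ into finitely many layers.* For $w\in G$ put $T(w)=\{\chi\in\Theta:\Diamond(\mathsf D\wedge\chi)\in w\}$. For $d\in D_G$ this is $\{\chi\in\Theta:\Diamond\chi\in d\}$, since $d$ sees only $\mathsf D$-points. If $dRd'$ in $D_G$, then
$$T(d)\supseteq T(d')\cup(\Theta\cap d').\tag{3}$$
Hence, by Lemma 11, if $T(d')\subsetneq T(d)$ then $dRd'$; and the values of $T$ on $D_G$ form a chain $\tau_0\subsetneq\dots\subsetneq\tau_m$.

**Critical points.** Call $d\in D_G$ *critical* if $\Theta\cap d\not\subseteq T(d)$. By (3) critical points are irreflexive. At most one critical point has $T=\tau_j$: of two distinct ones, one would see the other, and by (3) the latter would not be critical. Denote it by $k_j$ if it exists. Let $\mathcal K$ be the finite set of critical points and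
$$C_j=\{d\in D_G:T(d)=\tau_j,\ \Theta\cap d\subseteq\tau_j\}.$$
No $c\in C_j$ sees $k_j$ (otherwise $\Theta\cap k_j\subseteq\tau_j$), so $k_jRc$ for all $c\in C_j$.

If $D_G\neq\emptyset$, there is a unique dead end $d_0\in D_G$: it exists since $\mathsf D$-points contain $o$ or $\Diamond o$, and it is unique by comparability. As $o\in\Theta\cap d_0$ and $T(d_0)=\emptyset$, $d_0$ is critical, $\tau_0=\emptyset$ and $k_0=d_0$. All other $d\in D_G$ have $o\in T(d)$, so $C_0=\emptyset$.

For $k\in\mathcal K$ fix $\chi_k\in(\Theta\cap k)\setminus T(k)$ and put $\pi_k:=\mathsf D\wedge\chi_k\wedge\neg\Diamond\chi_k$. Then $k$ is the only point of $D_G$ containing $\pi_k$: if $d\ne k$ also contained it, one of $d,k$ would see the other and contain $\Diamond\chi_k$.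

**The next level.** *Axiom (r2) forces us to keep the level just above a critical one, even if it is not critical.* For $k\in\mathcal K$ say $z=k^+$ if $z\in D_G$, $zRk$, not $zRz$, and every $d\in D_G$ with $dRk$ satisfies $d=z$ or $dRz$. There is at most one such $z$: two of them would see each other, hence themselves.

If $k_i^+$ exists, then $T(k_i^+)=\tau_{i+1}$. Indeed, it contains $\tau_i\cup(\Theta\cap k_i)\supsetneq\tau_i$ by (3). And any $z$ with $T(z)=\tau_{i+1}$ sees $k_i$, so it equals or sees $k_i^+$, whence $T(k_i^+)\subseteq\tau_{i+1}$.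

Let $\mathcal K^+$ be the set of those $k^+$ ($k\in\mathcal K$) that are not critical. For $k_{j-1}^+\in\mathcal K^+$ write $n_j:=k_{j-1}^+$; so $n_j\in C_j$. Put $\pi_{n_j}:=(\pi_{k_{j-1}})^+$. The points of $\mathcal K\cup\mathcal K^+$ are called *special*; all are irreflexive. Note that
$$n_j\text{ sees no }d\in D_G\text{ with }T(d)=\tau_j:\tag{4}$$
such a $d$ sees $k_{j-1}$, hence $d=n_j$ or $dRn_j$, and $n_jRd$ would give $n_jRn_j$.

**Definition (dp).** For $w\in G$ write $\mathrm{dp}(w)=z$ if $z\in R(w)\cap D_G$ and no point of $R(w)\cap D_G$ sees $z$.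

By comparability such a $z$ is unique, is irreflexive, and sees all other points of $R(w)\cap D_G$. It need not exist.

**Lemma 12.** Let $w\in G$.

1. For $k\in\mathcal K$: $\mathrm{lev}(\pi_k)\in w$ iff $\mathrm{dp}(w)=k$; and $\mathrm{lev}(\pi_k^+)\in w$ iff $k^+$ exists and $\mathrm{dp}(w)=k^+$.
2. For special $d$: $\mathrm{lev}(\pi_d)\in w$ iff $\mathrm{dp}(w)=d$; and $\Diamond(\mathsf D\wedge\pi_d)\in w$ iff $wRd$.
3. If $D_G\ne\emptyset$: $\mathrm{lev}(o)\in w$ iff $\mathrm{dp}(w)=d_0$.

**Proof.** (1) The first claim holds because $k$ is the only point of $D_G$ containing $\pi_k$. For the second note that, for $d\in D_G$, $\pi_k^+\in d$ iff $dRk$.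

Let $\mathrm{lev}(\pi_k^+)\in w$. Then there is $z\in R(w)\cap D_G$ with $zRk$, and no point of $R(w)\cap D_G$ sees a point of $D_G$ seeing $k$. So $\mathrm{dp}(w)=z$ and not $zRz$. If $d\in D_G$, $dRk$ and $d\ne z$, then $dRz$ or $zRd$, and the latter is excluded. So $z=k^+$.

Conversely, let $\mathrm{dp}(w)=k^+$. Then $\pi_k^+\in k^+\in R(w)$. If some $d\in R(w)\cap D_G$ saw $d'\in D_G$ with $d'Rk$, then $d'=k^+$ or $d'Rk^+$, so $dRk^+$, contradicting $\mathrm{dp}(w)=k^+$.

(2) The first claim is (1). The second is clear for $d\in\mathcal K$. For $d=k^+\in\mathcal K^+$ we have $\pi_d=\pi_k^+$. If $wRd$, then $\pi_d\in d$ gives $\Diamond(\mathsf D\wedge\pi_d)\in w$. If $w$ sees $d'\in D_G$ with $d'Rk$, then $d'=k^+$ or $d'Rk^+$, so $wRk^+$.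

(3) holds because $d_0$ is the only point of $D_G$ containing $o$. ∎

## Compressing the linear part

**The chain $D_F$.** It has blocks $0,1,\dots,m$. Block $j$ consists, in this order, of

* $n_j$, if it exists;
* a cluster $\mathrm{Cl}_j$, if $C_j\ne\emptyset$, made of finitely many tagged copies of points of $C_j$ realizing all sets $d\cap\Sigma$ with $d\in C_j$;
* $k_j$, if it exists.

Blocks are nonempty, since a point with $T=\tau_j$ is $k_j$ or lies in $C_j$. An element sees exactly all elements in strictly earlier positions, and elements of $\mathrm{Cl}_j$ also see all of $\mathrm{Cl}_j$; a cluster counts as one position, and its elements are distinct from the special elements (so $n_j$ may occur both as a special element and as a tagged copy). Thus the special elements are exactly the irreflexive ones. The variables are true at $u\in D_F$ as at its underlying point. Block $0$ is $\{d_0\}$.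

**Lemma 13.** For $\psi\in\Sigma$ and $u\in D_F$ with underlying point $d$: $u\models\psi$ iff $\psi\in d$.

**Proof.** Induct on $\psi$; let $\psi=\Diamond\chi\in\Sigma$, so $\chi\in\Theta$, and let $u$ be in block $j$.

(⇐) Let $\Diamond\chi\in d$, $d'\in R(d)$, $\chi\in d'$. Then $T(d')=\tau_i$ with $i\le j$. If $d'=k_i$, then $i<j$, as $\Theta\cap k_i\subseteq T(d)=\tau_j$ but $\Theta\cap k_i\not\subseteq\tau_i$; so $u$ sees $k_i$. If $d'\in C_i$ with $i<j$, $u$ sees $\mathrm{Cl}_i$. If $d'\in C_j$, then $u\neq n_j$ by (4), so $u$ sees $\mathrm{Cl}_j$. In the last two cases some element of the cluster has the same members of $\Sigma$ as $d'$. So $u\models\Diamond\chi$ by induction.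

(⇒) Let $u$ see $u'\models\chi$ with underlying point $d'$; by induction $\chi\in d'$. If $u'$ is in an earlier block, $T(d')\subsetneq T(d)$, so $dRd'$ and $\Diamond\chi\in d$. If it is in the same block, then $u'\neq k_j$, so $d'\in C_j$ and $\chi\in\Theta\cap d'\subseteq\tau_j=T(d)$, that is, $\Diamond\chi\in d$. ∎

*The next lemma says that "next special element" in $D_F$ means the same as "next level" in $G$.*

**Lemma 14.** If a special $d'$ comes immediately after a special $d''$ in $D_F$, then $d''\in\mathcal K$ and $d'=(d'')^+$. Conversely, if $k\in\mathcal K$ and $k^+$ exists, then $k^+$ is special and comes immediately after $k$.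

**Proof.** After $n_j$ comes $\mathrm{Cl}_j\ne\emptyset$ (as $n_j\in C_j$), so $d''=k_i$ for some $i$, and $d'$ is the first element of block $i+1$. If $d'=n_{i+1}$, we are done. Otherwise $d'=k_{i+1}$ and $C_{i+1}=\emptyset$. Let $z\in D_G$ with $zRk_i$. Then $T(z)\supsetneq\tau_i$, so either $T(z)=\tau_{i+1}$ and $z=k_{i+1}$, or $T(z)\supsetneq\tau_{i+1}$ and $zRk_{i+1}$. Also $k_{i+1}Rk_i$, and $k_{i+1}$ is irreflexive. So $k_{i+1}=k_i^+$.

Conversely, let $k=k_i$, the last element of block $i$, and let $k^+$ exist; then $T(k^+)=\tau_{i+1}$. If $k^+\in\mathcal K^+$, it is $n_{i+1}$, the first element of block $i+1$. If $k^+\in\mathcal K$, then $k^+=k_{i+1}$, and any $c\in C_{i+1}$ sees $k_i$ and differs from $k_{i+1}$, so $cRk_{i+1}$, which is impossible. So $C_{i+1}=\emptyset$ and block $i+1$ is $\{k_{i+1}\}$. ∎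

For special $d$ let $I(d)$ be the initial segment of $D_F$ ending in $d$. For $n_j\in\mathcal K^+$ let $\mathrm{Seg}(n_j)$ consist of $n_j$, its immediate predecessor, the predecessor of that, and so on, as long as these are special.

**Lemma 15.** If $d_0\in\mathrm{Seg}(n_j)$, then there is $r\ge1$ such that for all $w\in G$: $\mathrm{dp}(w)=n_j$ implies $\mathrm{lev}(\delta_r)\in w$.

**Proof.** *We show that $n_j$ sits at a genuinely finite level of $D_G$.* Let $s_r=n_j,s_{r-1},\dots,s_0=d_0$ be consecutive elements of $D_F$, all special; $r\ge1$ as $n_j$ is not critical. By Lemma 14, $s_{l+1}=s_l^+$. If $z\in R(s_{l+1})$, then $z=s_l$ or $s_lRz$; for the remaining possibility $zRs_l$ gives $z=s_{l+1}$ or $zRs_{l+1}$, both implying $s_{l+1}Rs_{l+1}$. As $R(s_0)=\emptyset$ and $s_{l+1}Rs_l$, we get $R(s_l)=\{s_0,\dots,s_{l-1}\}$ for all $l\le r$. Thus among the $s_l$ the formula $\delta_0$ is only in $s_0$, and by induction, for $i\ge1$, $\delta_i\in s_l$ iff $l\ge i$. If $\mathrm{dp}(w)=s_r$, then $R(w)\cap D_G=\{s_0,\dots,s_r\}$; only $s_r$ among these contains $\delta_r$, and none of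 them sees $s_r$. So $\mathrm{lev}(\delta_r)\in w$. ∎

## What the other points see of the chain

For $w\in G\setminus D_G$ let $U_0(w)\subseteq D_F$ contain a special $d$ iff $wRd$, and contain $\mathrm{Cl}_j$ as a whole iff $R(w)\cap C_j\ne\emptyset$.

**Lemma 16.** $U_0(w)$ is an initial segment of $D_F$.

**Proof.** Let $u\in U_0(w)$ be in block $j$. Then some $c\in R(w)\cap D_G$ has $T(c)=\tau_j$. Let $u'$ be in an earlier position than $u$. If $u'$ is in an earlier block, $c$ sees its underlying point, and so does $w$. If $u'=n_j$, then $cRk_{j-1}$, so $c=n_j$ or $cRn_j$, and $wRn_j$. If $u'\in\mathrm{Cl}_j$ and $u=k_j$, then $wRk_j$ and $k_j$ sees all of $C_j$. In all cases $u'\in U_0(w)$. ∎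

*There is one defect.* A point $w$ with $\mathrm{dp}(w)=n_j$ has $\mathrm{Cl}_j\subseteq U_0(w)$, because $n_j\in C_j$. So $\mathrm{lev}$ would fail in the finite frame at a point where the level $n_j$ should be marked, and (r2) may demand exactly such a point. If, on the other hand, we always removed $\mathrm{Cl}_j$, then $n_j$ would become a level from which (r2) may demand a next one, and we have not kept a next one. The compromise is to remove $\mathrm{Cl}_j$ at $\mathsf V$-points, and at $\mathsf Y$-points whose second counter lies in the special segment below $n_j$.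

**Definition (sharp).** A point $w\in G\setminus D_G$ is *sharp at $n_j$* if $\mathrm{dp}(w)=n_j\in\mathcal K^+$ and either $\mathsf V\in w$, or $\mathsf Y\in w$ and $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d'}))\in w$ for some $d'\in\mathrm{Seg}(n_j)$.

Let $w$ be sharp at $n_j$. Points of $C_j$ other than $n_j$ and the point $k_j$ are not in $R(w)$, because $\mathrm{dp}(w)=n_j$ would see them, against (4). Points with $T\supsetneq\tau_j$ are not in $R(w)$, because they would see $n_j$. So $R(w)\cap C_j=\{n_j\}$, $U_0(w)$ ends with $\mathrm{Cl}_j$, and we put $U(w):=U_0(w)\setminus\mathrm{Cl}_j=I(n_j)$. If $w$ is not sharp, put $U(w):=U_0(w)$. In all cases $U(w)$ is an initial segment that contains or omits each cluster as a whole.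

**Lemma 17.** Let $w\in G\setminus D_G$.

1. Each $\chi\in T(w)$ lies in the underlying point of some $u\in U(w)$.
2. If $u\in U(w)$ has underlying point $d$, then $\Theta\cap d\subseteq T(w)$.

**Proof.** (1) Let $d'\in R(w)\cap D_G$ with $\chi\in d'$. If $d'$ is critical, it is in $U(w)$. Otherwise $d'\in C_i$ for some $i$. If $w$ is sharp at $n_i$, then $d'=n_i\in U(w)$. If not, $\mathrm{Cl}_i\subseteq U(w)$ contains a copy with the same members of $\Sigma$ as $d'$.

(2) If $u$ is special, then $wRd$ and the claim is clear. If $u\in\mathrm{Cl}_j$, take $c\in R(w)\cap C_j$; then $\Theta\cap d\subseteq\tau_j=T(c)\subseteq T(w)$ by transitivity. ∎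

**Lemma 18.** Let $w\in G$ with $\mathsf V\in w$ or $\mathsf Y\in w$. If $U(w)$ has a last element $d$ which is irreflexive, then $\mathrm{dp}(w)=d$, and if moreover $d\in\mathcal K^+$, then $w$ is sharp at $d$. Conversely, if $\mathrm{dp}(w)=d$ is special, and $d\in\mathcal K$ or $w$ is sharp at $d$, then $U(w)=I(d)$.

**Proof.** Forward. If $w$ is sharp at some $n_j$, then $U(w)=I(n_j)$ and $\mathrm{dp}(w)=n_j=d$. Otherwise $U(w)=U_0(w)$, $d$ is special and $wRd$. Here $d\notin\mathcal K^+$, as $n_j\in U_0(w)$ implies $\mathrm{Cl}_j\subseteq U_0(w)$. So $d=k_j$ for some $j$. If $z\in R(w)\cap D_G$ saw $k_j$, then $T(z)\supsetneq\tau_j$, and $z$ would yield an element of $U_0(w)$ in a later block, a contradiction. So $\mathrm{dp}(w)=k_j$.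

Converse. For sharp $w$ this was shown above. Let $d=k_j\in\mathcal K$. Then $w$ is not sharp, since $\mathrm{dp}(w)\notin\mathcal K^+$; so $U(w)=U_0(w)\ni k_j$. An element of $U_0(w)$ after $k_j$ would be in a later block and give $c\in R(w)\cap D_G$ with $T(c)\supsetneq\tau_j$, so $cRk_j$, contradicting $\mathrm{dp}(w)=k_j$. ∎

## The finite frame $F$

For special $d,d'$ let $\eta_{dd'}:=\mathrm{pos}(\pi_d,\pi_{d'})$. Let
$$\gamma_j:=\bigwedge_{\chi\in\tau_j}\Diamond\chi\wedge\bigwedge_{\chi\in\Theta\setminus\tau_j}(\neg\Diamond\chi\wedge\neg\chi);$$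
among the points of $D_G$ it belongs exactly to those of $C_j$. Let $\Delta$ be finite, closed under subformulas, and contain $\Sigma$ and, for all special $d,d'$ and all $j$, the formulas
$$\Diamond(\mathsf D\wedge\pi_d),\ \ \mathrm{lev}(\pi_d),\ \ \Diamond(\mathsf V\wedge\mathrm{lev}(\pi_d)),\ \ \Diamond(\mathsf V\wedge\neg\mathrm{lev}(\pi_d)),\ \ \Diamond\eta_{dd'},\ \ \Diamond(\mathsf D\wedge\gamma_j).$$
For $w\in G\setminus D_G$ let $[w]$ be its class under "same members of $\Delta$". By Lemma 12, $U_0(w)$, sharpness and $U(w)$ depend only on $[w]$: $wRd$ is expressed by $\Diamond(\mathsf D\wedge\pi_d)$, $R(w)\cap C_j\ne\emptyset$ by $\Diamond(\mathsf D\wedge\gamma_j)$, and $\mathrm{dp}(w)=n_j$ by $\mathrm{lev}(\pi_{n_j})$.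

**Definition ($F$).** $F:=D_F\cup\{[w]:w\in G\setminus D_G\}$. On $D_F$ the relation is as before, and elements of $D_F$ see nothing else. $[w]$ sees exactly the elements of $U(w)$ in $D_F$. And $[w]R[z]$ iff for all $\Diamond\chi\in\Delta$: $\chi\in z$ or $\Diamond\chi\in z$ implies $\Diamond\chi\in w$. Variables in $\Sigma$ are true at $[w]$ iff they belong to $w$.

$F$ is finite, and $wRz$ implies $[w]R[z]$ for $w,z\in G\setminus D_G$, by transitivity of $G$.

**Lemma 19.** $F$ is transitive.

**Proof.** Within $D_F$ and among the classes this is immediate, and $[w]RuRu'$ with $u,u'\in D_F$ gives $u'\in U(w)$ because $U(w)$ is an initial segment containing clusters as wholes. What remains: $[w]R[z]$ must imply $U(z)\subseteq U(w)$. We always have $U(z)\subseteq U_0(z)\subseteq U_0(w)$, the last inclusion because $U_0$ is determined by the presence of $\Diamond$-formulas of $\Delta$. If $w$ is not sharp, this is all. So let $w$ be sharp at $n_j$, $U(w)=I(n_j)$.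

If $\mathsf V\in w$, then $\Diamond\mathsf M\in\Delta$ is not in $w$, so $\mathsf M\notin z$; as $z\notin D_G$, $\mathsf E\in z$ and $U(z)=\emptyset$.

If $\mathsf Y\in w$, then $\Diamond(\mathsf M\wedge\neg\mathsf V)\in\Delta$ is not in $w$, so $\mathsf M\wedge\neg\mathsf V\notin z$. Hence $\mathsf E\in z$, and again $U(z)=\emptyset$, or $\mathsf V\in z$. In the latter case, the formula $\Diamond(\mathsf D\wedge\Diamond(\mathsf D\wedge\pi_{n_j}))$, which is in $\Delta$ as a subformula of $\mathrm{lev}(\pi_{n_j})$, is not in $w$ since $\mathrm{lev}(\pi_{n_j})\in w$; so it is not in $z$. If $z$ sees $n_j$, then $\Diamond(\mathsf D\wedge\pi_{n_j})\in z$, so $\mathrm{lev}(\pi_{n_j})\in z$, so $\mathrm{dp}(z)=n_j$, and $z$ is sharp at $n_j$ because $\mathsf V\in z$; hence $U(z)=I(n_j)=U(w)$. If $z$ does not see $n_j$, the initial segment $U_0(z)$ does not contain $n_j$, so $U(z)\subseteq U_0(z)\subseteq I(n_j)=U(w)$. ∎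

**Lemma 20.** For $\psi\in\Sigma$ and $w\in G\setminus D_G$: $[w]\models\psi$ iff $\psi\in w$. Consequently $\varphi$ is refuted in $F$.

**Proof.** Induct on $\psi$; let $\psi=\Diamond\chi\in\Sigma$. If $\Diamond\chi\in w$, take $z\in R(w)$ with $\chi\in z$. If $z\notin D_G$, then $[w]R[z]$ and $[z]\models\chi$ by induction. If $z\in D_G$, then $\chi\in T(w)$, and Lemma 17(1) with Lemma 13 gives $u\in U(w)$ with $u\models\chi$. Conversely, if $[w]$ sees $[z]\models\chi$, then $\chi\in z$ by induction and $\Diamond\chi\in w$ by the definition of $[w]R[z]$; if $[w]$ sees $u\in D_F$ with $u\models\chi$, then $\chi$ is in the underlying point by Lemma 13, so $\chi\in T(w)$ by Lemma 17(2), and $\Diamond\chi\in w$.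

So $\varphi$ is refuted at $[w_0]$ or, if $w_0\in D_G$, at an element of $D_F$ with the same members of $\Sigma$, by Lemma 13. ∎

By Lemmas 13 and 20, each of $o,\mathsf D,\mathsf E,\mathsf M,\mathsf V,\mathsf Y,\mathsf X$ is true at a point of $F$ iff it belongs to the underlying point. In particular, the $\mathsf D$-points of $F$ are the elements of $D_F$.

## Checking the axioms of $L_0$ on $F$

$F$ is transitive by Lemma 19, and (lin) holds because distinct elements of $D_F$ are comparable. At elements of $D_F$ the axioms (u), (r1), (r2) hold trivially, since $\mathsf X$ and $\mathsf Y$ are false there. Now let $P,Q\subseteq F$ be arbitrary.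

**Lemma 21.** $[w]\models\mathrm{lev}(P)$ iff $U(w)$ has a last, irreflexive, element $d$ and $P\cap U(w)=\{d\}$; then $d$ is special and $U(w)=I(d)$.

**Proof.** $\mathrm{lev}(P)$ says at $[w]$ that $P\cap U(w)\ne\emptyset$ and that no element of $U(w)$ sees an element of $P\cap U(w)$. If $U(w)$ ends with a cluster, the elements of the cluster see all of $U(w)$, so $\mathrm{lev}(P)$ fails. If it ends with an irreflexive $d$, then $d$ sees all other elements of $U(w)$ and is seen by none. ∎

**Lemma 22.** Let $[y]\models\mathrm{pos}(P,Q)$, witnessed by $[v]$ with $[y]R[v]$, $\mathsf V\in v$, $[v]\models\mathrm{lev}(Q)$. Then for some special $d,d'$: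
$$U(y)=I(d),\quad P\cap I(d)=\{d\},\quad U(v)=I(d'),\quad Q\cap I(d')=\{d'\},\quad \mathrm{dp}(y)=d,\quad \mathrm{dp}(v)=d',$$
and $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d'}))\in y$, $\eta_{dd'}\in y$. The pair $(d,d')$ is determined by $P,Q$. If $d\in\mathcal K^+$, then $y$ is sharp at $d$ and $d'\in\mathrm{Seg}(d)$.

**Proof.** The first four equations are Lemma 21, the next two are Lemma 18. By Lemma 12, $\mathrm{lev}(\pi_d)\in y$ and $\mathrm{lev}(\pi_{d'})\in v$. As $[y]R[v]$ and $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d'}))\in\Delta$, this formula is in $y$; with $\mathsf Y\in y$ we get $\eta_{dd'}\in y$.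

Initial segments are nested: if $P\cap I(d)=\{d\}$, $P\cap I(\hat d)=\{\hat d\}$ and, say, $I(d)\subseteq I(\hat d)$, then $d\in P\cap I(\hat d)$, so $d=\hat d$. The same applies to $Q$. So the pair is determined.

Let $d\in\mathcal K^+$. By Lemma 18, $y$ is sharp at $d$. As $\mathsf V\notin y$, $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d^*}))\in y$ for some $d^*\in\mathrm{Seg}(d)$. By (u) in $G$, all $\mathsf V$-points in $R(y)$ contain $\mathrm{lev}(\pi_{d^*})$ and so have $\mathrm{dp}=d^*$. One of them has $\mathrm{dp}=d'$, since $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d'}))\in y$. So $d'=d^*\in\mathrm{Seg}(d)$. ∎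

**Step 1: (u).** *All $\mathsf V$-points seen by a $\mathsf Y$-point must agree on $\mathrm{lev}(Q)$.* Let $[y]\models\mathsf Y$ and $[y]R[v]\models\mathsf V\wedge\mathrm{lev}(Q)$. By Lemmas 21, 18 and 12 there is a special $d'$ with $\mathrm{dp}(v)=d'$, $U(v)=I(d')$, $Q\cap I(d')=\{d'\}$, and $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{d'}))\in y$. By (u) in $G$, $\Diamond(\mathsf V\wedge\neg\mathrm{lev}(\pi_{d'}))\notin y$. This formula is in $\Delta$, so any $[v']$ with $[y]R[v']$ and $\mathsf V\in v'$ has $\mathrm{lev}(\pi_{d'})\in v'$, that is, $\mathrm{dp}(v')=d'$. If $d'\in\mathcal K^+$, then $v'$ is sharp at $d'$, being a $\mathsf V$-point. So $U(v')=I(d')$ by Lemma 18, and $[v']\models\mathrm{lev}(Q)$ by Lemma 21.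

**Step 2: (r1).** *We translate the premise into $G$, use (r1) there, and translate back.* Let $\mathsf X\in w$ and $[w]R[y]\models\mathrm{pos}(P,Q^+)$, where $Q^+=\{u\in D_F:u\text{ sees a point of }Q\cap D_F\}$. Take $d,d',v$ from Lemma 22, so that $Q^+\cap I(d')=\{d'\}$. Let $d'$ see $d''\in Q\cap D_F$. Then $d''$ is irreflexive and immediately precedes $d'$: otherwise $d''$ itself, or an element strictly between $d''$ and $d'$, would be in $Q^+\cap I(d')\setminus\{d'\}$. So $d''$ is special. Also $Q\cap I(d'')=\{d''\}$, as an earlier element of $Q$ would give $d''\in Q^+$. By Lemma 14, $d''\in\mathcal K$ and $d'=(d'')^+$. By Lemma 12, $\mathrm{lev}(\pi_{d''}^+)$ and $\mathrm{lev}(\pi_{d'})$ belong to the same points of $G$, so $\mathrm{pos}(\pi_d,\pi_{d''}^+)$ and $\eta_{dd'}$ belong to the same points of $G$.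

As $\eta_{dd'}\in y$ and $[w]R[y]$, we have $\Diamond\eta_{dd'}\in w$. By (r1) in $G$ with $p=\pi_d$, $q=\pi_{d''}$ there is $z\in R(w)$ with $\mathsf X\in z$, $\Diamond\eta_{dd''}\in z$, $\Diamond\eta_{dd'}\notin z$. So $[w]R[z]\models\mathsf X$.

Take $y'\in R(z)$ with $\eta_{dd''}\in y'$, and $v'\in R(y')$ with $\mathsf V\in v'$ and $\mathrm{lev}(\pi_{d''})\in v'$, so $\mathrm{dp}(v')=d''$. Also $\mathrm{dp}(y')=d$. If $d\in\mathcal K^+$, then $d'\in\mathrm{Seg}(d)$ by Lemma 22, so $d''\in\mathrm{Seg}(d)$, being its special immediate predecessor, and $y'$ is sharp at $d$. In all cases $U(y')=I(d)$ and, since $d''\in\mathcal K$, $U(v')=I(d'')$, by Lemma 18. As $P\cap I(d)=\{d\}$ and $Q\cap I(d'')=\{d''\}$, Lemma 21 gives $[y']\models\mathrm{pos}(P,Q)$, and $[z]R[y']$. If $[z]R[\hat y]\models\mathrm{pos}(P,Q^+)$, then by Lemma 22 $\eta_{dd'}\in\hat y$, the pair being determined by $P$ and $Q^+$; so $\Diamond\eta_{dd'}\in z$, a contradiction. Thus $[z]$ is as (r1) requires.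

**Step 3: (r2).** *Here the axioms $\neg\alpha_{r,0}$ are used: they exclude the only demand that $F$ could not meet.* Let $\mathsf X\in w$ and $[w]R[y]\models\mathrm{pos}(P,o)$, with $d,d',v$ from Lemma 22. In $D_F$ the constant $o$ is true only at $d_0$, so $d'=d_0$. Thus $\eta_{dd_0}\in y$ and $\Diamond\eta_{dd_0}\in w$. By Lemma 12, $\mathrm{pos}(\pi_d,o)$ and $\eta_{dd_0}$ belong to the same points of $G$.

*Case $d=n_j\in\mathcal K^+$.* By Lemma 22, $d_0\in\mathrm{Seg}(n_j)$. Some point of $R(w)$ contains $\eta_{dd_0}$; it has $\mathrm{dp}=n_j$, so by Lemma 15 it contains $\mathrm{lev}(\delta_r)$ for some $r\ge1$, and hence $\mathrm{pos}(\delta_r,\delta_0)=\mathsf y_{r,0}$. So $\alpha_{r,0}\in w$, contradicting $\neg\alpha_{r,0}\in L\subseteq w$. This case does not occur.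

*Case $d=k\in\mathcal K$.* By (r2) in $G$ with $p=\pi_k$ there is $z\in R(w)$ with $\mathsf X\in z$, $\Diamond\,\mathrm{pos}(\pi_k^+,\pi_k^+)\in z$ and $\Diamond\eta_{kd_0}\notin z$. Take $y'\in R(z)$ containing $\mathrm{pos}(\pi_k^+,\pi_k^+)$ and $v'\in R(y')$ containing $\mathsf V\wedge\mathrm{lev}(\pi_k^+)$. By Lemma 12, $k^+$ exists and $\mathrm{dp}(y')=\mathrm{dp}(v')=k^+$. By Lemma 14, $k^+$ is special. If $k^+\in\mathcal K^+$, then $\pi_{k^+}=\pi_k^+$, so $\Diamond(\mathsf V\wedge\mathrm{lev}(\pi_{k^+}))\in y'$ with $k^+\in\mathrm{Seg}(k^+)$; hence $y'$ is sharp at $k^+$, and so is the $\mathsf V$-point $v'$. So by Lemma 18, $U(y')=U(v')=I(k^+)$, whether $k^+$ is critical or not.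

By Lemma 14, $I(k^+)=I(k)\cup\{k^+\}$. Elements of $I(k^+)$ see only elements of $I(k)$, and $P\cap I(k)=\{k\}$. As $k$ is last and irreflexive in $I(k)$ and $k^+$ sees $k$, we get $P^+\cap I(k^+)=\{k^+\}$. So $[y']\models\mathrm{lev}(P^+)$ and $[v']\models\mathrm{lev}(P^+)$ by Lemma 21, whence $[y']\models\mathrm{pos}(P^+,P^+)$, and $[w]R[z]R[y']$ with $[z]\models\mathsf X$. If $[z]R[\hat y]\models\mathrm{pos}(P,o)$, then by Lemma 22 $\eta_{kd_0}\in\hat y$, so $\Diamond\eta_{kd_0}\in z$, a contradiction. Thus $[z]$ is as (r2) requires.

So $F\models L_0$. Being finite, $F$ validates $L$ by Proposition 10, and it refutes $\varphi$ by Lemma 20. Hence $L\supseteq\mathrm{K4}$ has the FMP, and by Proposition 9 it has no independent axiomatization. This proves Theorem 2. ∎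

## Decidability of both logics

**Remark.** In both theorems the logic $L$ that we constructed is decidable. It is recursively axiomatized, so its theorems can be enumerated. It has the FMP, and its finite frames are exactly the finite frames of the finitely axiomatized $L_0$; so the non-theorems can be enumerated too, by running through all finite frames and keeping those that validate the finitely many axioms of $L_0$. For Theorem 2 the statement on finite frames is Proposition 10. For Theorem 1: by Lemma 6(1), an $\alpha_n$-point in a finite $L_0$-frame would start an infinite sequence of points satisfying $\alpha_n,\alpha_{n+1},\dots$, and these are mutually inconsistent by Lemma 6(2), so the points would be pairwise distinct.
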